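
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Compact four-manifolds with parallel Weyl tensor}


\begin{abstract}
We prove that a compact pseudo-Riemannian four-manifold with parallel Weyl tensor is
conformally flat or locally symmetric. Thus there is no compact ECS manifold of dimension
four, in any metric signature. The main step is an integral formula. If an oriented
four-manifold carries a parallel nonzero null self-dual complex $2$-form $\omega$, then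
$W^+=\lambda\,\omega\otimes\omega$ for a function $\lambda$, and the $4$-form
$\lambda\,\mathrm{vol}$ has an explicit global primitive. We also describe the compact
oriented four-manifolds for which only the self-dual part of the Weyl tensor is assumed to be
parallel and nonzero.
\end{abstract}

\section{Introduction}

\subsection{The question}
Manifolds are connected, and compact means compact without boundary. Let $(M,g)$ be a
pseudo-Riemannian manifold of dimension $n\ge4$ with Levi-Civita connection $\nabla$,
curvature tensor $R$, Ricci tensor $\mathrm{Ric}$, scalar curvature $s$ and Weyl tensor $W$.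
The tensor $W$ vanishes exactly when $g$ is conformally flat, and $\nabla R$ vanishes exactly
when $g$ is locally symmetric. In both situations $\nabla W=0$. The metric $g$ is called an
\emph{ECS metric}, and $(M,g)$ an \emph{ECS manifold}, if $\nabla W=0$ holds for neither of
these two reasons:
\[
 \nabla W=0,\qquad W\not\equiv0,\qquad \nabla R\not\equiv 0 .
\]
Such metrics exist already on $\mathbb R^4$; Section~\ref{sec:model} contains an elementary
family. Do they exist on compact manifolds?

Derdzi\'nski and Roter showed that the answer can be yes: for every $n\ge5$ with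
$n\equiv5\pmod 3$ and every indefinite signature there is a compact ECS manifold of dimension
$n$ with that signature, diffeomorphic to a nontrivial torus bundle over the circle. They also
showed that a compact ECS manifold has infinite fundamental group, Euler characteristic zero
and vanishing real Pontryagin classes $p_i$, $i\ge1$ (conditions that hold, for instance, for a
torus), and that all four-dimensional Lorentzian ECS manifolds are noncompact. These results
are recorded in \cite{Roter}, which points out that the product operation does not in general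
preserve the condition $\nabla W=0$, so that examples do not trivially carry over from one
dimension to another, and names the existence problem for $n=4$ as open. We answer it.

\begin{theorem}\label{thm:main}
Let $(M,g)$ be a compact connected pseudo-Riemannian $4$-manifold with $\nabla W=0$. Then
$W\equiv0$ or $\nabla R\equiv0$. Hence no compact ECS manifold of dimension $4$ exists, in any
signature.
\end{theorem}

\subsection{The method}
Dimension four is special because $2$-forms split into self-dual and anti-self-dual ones, and
$W=W^++W^-$ splits accordingly. To treat all signatures at once we complexify; the precise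
convention is in Section~\ref{sec:algebra}, and $\langle\,,\rangle$ is the complex-bilinear
inner product of $2$-forms. Local algebra shows that when $W^+$ is parallel and nonzero it
comes, locally, from a parallel self-dual $2$-form. If that form is not null, then
$s\ne0$, and $\nabla W=0$ forces $\nabla R=0$ by a short local argument. If it is null, no
local argument can succeed, because local ECS metrics do exist. This is where compactness
enters, through the following formula.

\begin{theorem}\label{thm:formula}
Let $(M,g)$ be an oriented connected pseudo-Riemannian $4$-manifold with a parallel, nonzero,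
null, possibly complex-valued, self-dual $2$-form $\omega$. Then $s=0$,
$W^+=\lambda\,\omega\otimes\omega$ for a smooth complex function $\lambda$, and
$\lambda\,\mathrm{vol}$ is exact. In particular $\int_M\lambda\,\mathrm{vol}=0$ if $M$ is
compact.
\end{theorem}

Nothing is assumed about $W^-$ or the Ricci tensor. When $W^+$ is parallel and nonzero and
$s=0$, one can arrange $\lambda=1$ on a covering of degree at most two; then the volume form is
exact, which Stokes' theorem forbids on a compact manifold. This argument uses $W^+$ alone, and
so it also gives a description of the half-parallel case.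

\begin{theorem}\label{thm:half}
Let $(M,g)$ be a compact connected oriented pseudo-Riemannian $4$-manifold. Then
$\nabla W^+=0$ with $W^+\not\equiv0$ if and only if $s$ is a nonzero constant and, on $M$ or on
a two-fold covering of $M$, there is a parallel (complex) self-dual $2$-form $\psi$ with
$\langle\psi,\psi\rangle=1$.
\end{theorem}

In Section~\ref{sec:model} we find the primitive of Theorem~\ref{thm:formula} by hand for an
explicit family of metrics. It is a product of a $1$-form and a $2$-form, and
Section~\ref{sec:formula} shows that these two factors exist on every manifold as in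
Theorem~\ref{thm:formula}. Section~\ref{sec:parallel} contains the local algebra and
Section~\ref{sec:compact} the conclusions for compact manifolds. No results about ECS manifolds
are used.

\section{Self-dual forms and curvature}\label{sec:algebra}

\subsection{Self-duality in all signatures}
Let $(M,g)$ be oriented of dimension $4$. We complexify all tensors and extend $g$
complex-bilinearly. A complex tensor is parallel when its real and imaginary parts are. In a
covariant derivative such as $\nabla\tau=\theta\otimes\tau'$ the first factor takes the direction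
of differentiation, that is, $\nabla_v\tau=\theta(v)\tau'$. Let
$\langle\,,\rangle$ be the induced bilinear form on $\Lambda^2=\Lambda^2T^*M\otimes\mathbb C$
and on the other exterior powers; ``null'' means $\langle\alpha,\alpha\rangle=0$. Since
$\langle\mathrm{vol},\mathrm{vol}\rangle=(-1)^m$, where $m$ is the number of minus signs of
$g$, we put
\[
 \mu=\mathrm{vol}\ \ (m\text{ even}),\qquad \mu=i\,\mathrm{vol}\ \ (m\text{ odd}),
\]
so that $\langle\mu,\mu\rangle=1$. The operator $*$ on $\Lambda^2$ is defined by
$\alpha\wedge*\beta=\langle\alpha,\beta\rangle\mu$. For a complex orthonormal basis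
$e_1,\dots,e_4$ of a complexified tangent space,
$\mu=\pm e^1\wedge e^2\wedge e^3\wedge e^4$; we choose the basis so that the sign is $+$, and
write $e^{ij}=e^i\wedge e^j$. Then $*$ interchanges $e^{12}$ with $e^{34}$, $e^{13}$ with $e^{42}$
and $e^{14}$ with $e^{23}$. Hence $*^2=1$, and $\Lambda^2=\Lambda^+\oplus\Lambda^-$ is the
orthogonal sum of the $\pm1$ eigenbundles, with bases
\[
\begin{aligned}
E_1&=e^{12}+e^{34},& E_2&=e^{13}+e^{42},& E_3&=e^{14}+e^{23}&&\text{of }\Lambda^+,\\
F_1&=e^{12}-e^{34},& F_2&=e^{13}-e^{42},& F_3&=e^{14}-e^{23}&&\text{of }\Lambda^-.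
\end{aligned}
\]
Sections of $\Lambda^+$ are called self-dual, those of $\Lambda^-$ anti-self-dual. By the
definition of $*$,
\begin{equation}\label{eq:wedge}
\alpha\wedge\beta=\pm\langle\alpha,\beta\rangle\mu\quad(\alpha,\beta\in\Lambda^\pm),\qquad
\alpha\wedge\beta=0\quad(\alpha\in\Lambda^+,\ \beta\in\Lambda^-).
\end{equation}
Reversing the orientation interchanges $\Lambda^+$ and $\Lambda^-$.

We identify $\alpha\in\Lambda^2$ with the skew-adjoint endomorphism $\alpha$ of the complexified
tangent space given by $g(\alpha x,y)=\alpha(x,y)$. Thus $e^{ij}$ sends $e_i$ to $e_j$ and $e_j$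
to $-e_i$, and $\langle\alpha,\beta\rangle=-\frac12\operatorname{tr}(\alpha\beta)$. Products and
brackets of $2$-forms are those of endomorphisms.

\begin{lemma}\label{lem:quaternions}
Let $\alpha,\beta,\gamma\in\Lambda^+$ and $\varphi\in\Lambda^-$ at one point.
\begin{itemize}
\item[(i)] $\alpha\beta+\beta\alpha=-\langle\alpha,\beta\rangle\,\mathrm{Id}$ and
$[\alpha,\beta]\in\Lambda^+$. In particular
$\alpha^2=-\frac12\langle\alpha,\alpha\rangle\,\mathrm{Id}$. The same holds in $\Lambda^-$.
\item[(ii)] $\alpha\varphi=\varphi\alpha$.
\item[(iii)] $\langle[\alpha,\beta],\gamma\rangle=\langle\alpha,[\beta,\gamma]\rangle$; that is,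
$\operatorname{ad}\beta=[\beta,\cdot\,]$ is skew-adjoint on $\Lambda^+$.
\item[(iv)] If $\beta\ne0$ and $[\alpha,\beta]=0$, then $\alpha\in\mathbb C\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
Applying the endomorphisms to $e_1,\dots,e_4$ we find $E_1^2=-\mathrm{Id}$ and
$E_1E_2=E_3=-E_2E_1$. The cyclic permutation $e_2\to e_3\to e_4\to e_2$ permutes
$E_1,E_2,E_3$ cyclically, so these satisfy the quaternion relations. As
$\langle E_i,E_j\rangle=2\delta_{ij}$, this proves (i) for $\Lambda^+$. The reflection
$e_4\mapsto-e_4$ is an isometry that maps $\mu$ to $-\mu$ and so interchanges $\Lambda^+$ and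
$\Lambda^-$, which gives (i) for $\Lambda^-$. In coordinates with respect to $E_1,E_2,E_3$ the
bracket is twice the cross product of $\mathbb C^3$, which vanishes only on linearly dependent
pairs; this is (iv). For (iii) use
$\langle\alpha,\beta\rangle=-\frac12\operatorname{tr}(\alpha\beta)$ and the cyclic invariance of
the trace.

For (ii), the same cyclic permutation also permutes $F_1,F_2,F_3$ cyclically, so it suffices
that $E_1$ commutes with each $F_j$. Since $E_1$ and $F_j$ are skew-adjoint, the adjoint of
$E_1F_j$ is $F_jE_1$, so they commute if and only if $E_1F_j$ is self-adjoint. The products are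
\[
\begin{aligned}
E_1F_1&:\ e_1\mapsto-e_1,&e_2&\mapsto-e_2,&e_3&\mapsto e_3,&e_4&\mapsto e_4,\\
E_1F_2&:\ e_1\mapsto e_4,&e_4&\mapsto e_1,&e_2&\mapsto-e_3,&e_3&\mapsto-e_2,\\
E_1F_3&:\ e_1\mapsto-e_3,&e_3&\mapsto-e_1,&e_2&\mapsto-e_4,&e_4&\mapsto-e_2,
\end{aligned}
\]
and all three are self-adjoint.
\end{proof}

Since $g$ and $\mu$ are parallel, so are $\Lambda^\pm$, the form $\langle\,,\rangle$ and the
bracket. An element $w=\sum\alpha_i\otimes\beta_i$ of $\Lambda^+\otimes\Lambda^+$ is also viewed
as the endomorphism $x\mapsto\sum\langle\alpha_i,x\rangle\beta_i$ of $\Lambda^+$, with trace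
$\sum\langle\alpha_i,\beta_i\rangle$; symmetric elements are the self-adjoint endomorphisms, and
$I_+$ denotes the one corresponding to the identity. The same conventions apply to
$\Lambda^-\otimes\Lambda^-$.

\subsection{The curvature blocks}
We use $R(v,w)=\nabla_v\nabla_w-\nabla_w\nabla_v-\nabla_{[v,w]}$. The skew-adjoint endomorphism
$R(v,w)$ is a $2$-form depending on $v\wedge w$, so $R$ is a section of
$\Lambda^2\otimes\Lambda^2$, the first factor being evaluated on $(v,w)$: a summand
$\alpha\otimes\beta$ contributes $\alpha(v,w)\beta$ to $R(v,w)$. By pair symmetry $R$ is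
symmetric, and it splits into blocks
\[
 R=A+B+Z^++(Z^+)^{\mathsf T},\qquad A\in S^2\Lambda^+,\quad B\in S^2\Lambda^-,\quad
 Z^+\in\Lambda^-\otimes\Lambda^+ .
\]
Let $\Omega^+=A+Z^+$ be the part of $R$ in $\Lambda^2\otimes\Lambda^+$. Curvature acts on
endomorphisms by the commutator, and $\Lambda^-$ commutes with $\Lambda^+$, so
\begin{equation}\label{eq:ricci-id}
 R(v,w)\cdot\alpha=[\Omega^+(v,w),\alpha]\qquad\text{for }\alpha\in\Lambda^+ .
\end{equation}

\begin{lemma}\label{lem:blocks}
$\operatorname{tr}A=\operatorname{tr}B=-\frac s4$. If $Z^+=\varphi\otimes\psi$, then the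
trace-free part of the Ricci endomorphism is $\mathrm{Ric}_0=2\varphi\psi$.
\end{lemma}

\begin{proof}
A summand $\alpha\otimes\beta$ of $R$ contributes to
$\mathrm{Ric}(w,y)=\operatorname{tr}(v\mapsto R(v,w)y)$ the term
$\operatorname{tr}(v\mapsto\alpha(v,w)\beta y)=\alpha(\beta y,w)=g(\alpha\beta y,w)$, that is,
the composition $\alpha\beta$ to the Ricci endomorphism. By symmetry of $A$ and
Lemma~\ref{lem:quaternions}(i), $A$ therefore contributes
$-\frac12(\operatorname{tr}A)\,\mathrm{Id}$; likewise $B$ contributes
$-\frac12(\operatorname{tr}B)\,\mathrm{Id}$. If $Z^+=\sum\varphi_i\otimes\psi_i$, the remaining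
two blocks contribute $\sum(\varphi_i\psi_i+\psi_i\varphi_i)=2\sum\varphi_i\psi_i$, which is
trace-free because $\operatorname{tr}(\varphi_i\psi_i)=-2\langle\varphi_i,\psi_i\rangle=0$. This
proves the second claim, and it gives $s=-2(\operatorname{tr}A+\operatorname{tr}B)$. The first
Bianchi identity implies that $\alpha\otimes\beta\mapsto\alpha\wedge\beta$ sends $R$ to $0$. By
\eqref{eq:wedge} the image is $(\operatorname{tr}A-\operatorname{tr}B)\mu$, so the two traces
agree.
\end{proof}

We recall the Singer--Thorpe decomposition: the Weyl tensor is $W=W^++W^-$, where $W^+$ and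
$W^-$ are the trace-free parts of $A$ and $B$. Thus
\begin{equation}\label{eq:A}
 A=W^+-\tfrac{s}{12}\,I_+ .
\end{equation}

A parallel self-dual form almost determines $\Omega^+$. This is used three times below.

\begin{lemma}\label{lem:parallel-form}
Let $\chi$ be a parallel, nowhere zero section of $\Lambda^+$ over an open set. Then there are a
smooth complex function $b$ and a smooth section $\varphi$ of $\Lambda^-$ such that
\[
 \Omega^+=(b\chi+\varphi)\otimes\chi,\qquad A=b\,\chi\otimes\chi,\qquad Z^+=\varphi\otimes\chi,
 \qquad b\,\langle\chi,\chi\rangle=-\tfrac s4,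
\]
and hence $W^+=b\,\bigl(\chi\otimes\chi-\tfrac13\langle\chi,\chi\rangle I_+\bigr)$.
\end{lemma}

\begin{proof}
By \eqref{eq:ricci-id}, $[\Omega^+(v,w),\chi]=0$, so $\Omega^+=\theta\otimes\chi$ for a smooth
$2$-form $\theta$, by Lemma~\ref{lem:quaternions}(iv). Let $\theta^+$ and $\varphi$ be the
self-dual and anti-self-dual parts of $\theta$. Then $Z^+=\varphi\otimes\chi$, and
$A=\theta^+\otimes\chi$ is symmetric, which forces $\theta^+=b\chi$. Take the
trace of $A$ and use Lemma~\ref{lem:blocks}; $W^+$ is the trace-free part of $A$.
\end{proof}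

\section{A model family}\label{sec:model}

Let $\varepsilon=\pm1$ and let $H$ be a smooth real function of $(t,x,y)$. In coordinates
$(t,u,x,y)$ consider
\begin{equation}\label{eq:pw}
 g=2\,dt\,du+H\,dt^2+dx^2+\varepsilon\,dy^2
 =2\,dt\,\sigma+dx^2+\varepsilon\,dy^2,\qquad \sigma=du+\tfrac12H\,dt,
\end{equation}
which is Lorentzian for $\varepsilon=1$ and of neutral signature for $\varepsilon=-1$. The
nonzero products of the coframe are
$\langle dt,\sigma\rangle=\langle dx,dx\rangle=1$ and $\langle dy,dy\rangle=\varepsilon$. The
Levi-Civita connection is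
\begin{equation}\label{eq:pw-conn}
 \nabla dt=0,\quad \nabla dx=\tfrac12H_x\,dt\otimes dt,\quad
 \nabla dy=\tfrac{\varepsilon}2H_y\,dt\otimes dt,\quad
 \nabla\sigma=-\tfrac12\,dt\otimes(H_x\,dx+H_y\,dy).
\end{equation}
Indeed these formulas preserve the products of the coframe (for instance
$\langle\nabla\sigma,dx\rangle+\langle\sigma,\nabla dx\rangle=-\frac12H_x\,dt+\frac12H_x\,dt=0$),
and antisymmetrized they give the correct exterior derivatives, in particular
$d\sigma=\frac12dH\wedge dt$.

\subsection{Curvature}
Let $j=i$ if $\varepsilon=1$ and $j=1$ if $\varepsilon=-1$, so that $j^2=-\varepsilon$. Put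
\[
 p=dx+j\,dy,\quad q=dx-j\,dy,\qquad
 \partial=\tfrac12(\partial_x-\varepsilon j\,\partial_y),\quad
 \bar\partial=\tfrac12(\partial_x+\varepsilon j\,\partial_y).
\]
Then $p,q$ are null with $\langle p,q\rangle=2$, and $dF=F_t\,dt+\partial F\,p+\bar\partial F\,q$
for functions $F$ of $(t,x,y)$. Moreover
\begin{equation}\label{eq:dd}
 \partial^2=\tfrac14(\partial_x^2-\varepsilon\partial_y^2-2\varepsilon j\,\partial_x\partial_y),
 \qquad \partial\bar\partial=\tfrac14(\partial_x^2+\varepsilon\partial_y^2).
\end{equation}
For $\varepsilon=1$ we have $p=dz$ with $z=x+iy$, and $\partial=\partial_z$. Orient by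
$dt\wedge du\wedge dx\wedge dy$; then
\[
 \mu=j\,dt\wedge du\wedge dx\wedge dy=-\tfrac12\,dt\wedge\sigma\wedge p\wedge q .
\]
Let $\omega=dt\wedge p$ and $\omega'=dt\wedge q$. The form $\omega$ is parallel because
$\nabla dt=0$ and $\nabla p$ is a multiple of $dt\otimes dt$; so is $\omega'$. Among the wedge
products of two of $dt,\sigma,p,q$, only $\sigma\wedge q$ has a nonzero wedge product with
$\omega$, and only $\sigma\wedge q$ has a nonzero inner product with $\omega$; the values are
$\sigma\wedge q\wedge\omega=2\mu$ and $\langle\sigma\wedge q,\omega\rangle=2$. So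
$*\omega=\omega$, and $\omega$ is null; in the same way $*(\sigma\wedge q)=\sigma\wedge q$.
Replacing $dy$ by $-dy$ interchanges $p$ with $q$ and $\mu$ with $-\mu$, so
$*\omega'=-\omega'$.

From \eqref{eq:pw-conn}, $R(v,w)\,dt=0$, $R(v,w)\,dx=\frac12(dH_x\wedge dt)(v,w)\,dt$ and
$R(v,w)\,dy=\frac\varepsilon2(dH_y\wedge dt)(v,w)\,dt$. If covectors are identified with vectors
by $g$, a $2$-form acts on them by
$(\alpha\wedge\beta)\xi=\langle\alpha,\xi\rangle\beta-\langle\beta,\xi\rangle\alpha$, and a
skew-adjoint endomorphism killing $dt,dx,dy$ also kills $\sigma$. Comparing the actions on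
$dt,dx,dy$ we obtain
\begin{equation}\label{eq:pw-R}
\begin{aligned}
 R&=\tfrac12\,(dt\wedge dH_x)\otimes(dt\wedge dx)+\tfrac12\,(dt\wedge dH_y)\otimes(dt\wedge dy)\\
 &=\tfrac12\bigl(\partial^2H\,\omega\otimes\omega
 +\partial\bar\partial H\,(\omega\otimes\omega'+\omega'\otimes\omega)
 +\bar\partial^2H\,\omega'\otimes\omega'\bigr).
\end{aligned}
\end{equation}
The second line is the Hessian of $H$ in the variables $x,y$, written in terms of $p$ and $q$.
Since $\omega$ and $\omega'$ are null, the blocks $A$ and $B$ are trace-free. Therefore $s=0$ and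
\[
 W^+=\lambda\,\omega\otimes\omega,\quad \lambda=\tfrac12\partial^2H,\qquad
 W^-=\tfrac12\bar\partial^2H\,\omega'\otimes\omega',
\]
while the Ricci tensor corresponds to $\partial\bar\partial H$.

\medskip
\noindent\textbf{ECS metrics on $\mathbb R^4$.} Take
$H=a(t)(x^2+\varepsilon y^2)+x^2-\varepsilon y^2$ with $a$ not constant. By \eqref{eq:dd},
$\partial^2H=\bar\partial^2H=1$ and $\partial\bar\partial H=a$. Since $\omega$ and $\omega'$ are
parallel, $\nabla W=0$ and $W\ne0$, but
$\nabla R=\frac12a'\,dt\otimes(\omega\otimes\omega'+\omega'\otimes\omega)\not\equiv0$. So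
compactness is essential in Theorem~\ref{thm:main}.

\subsection{The primitive, by hand}
Suppose first that $H$ has period $1$ in each of $t,x,y$, so that $g$ lives on
$\mathbb R^4/\mathbb Z^4$. If $W^+$ is parallel, then $\lambda=\frac12\partial^2H$ is constant,
because $\omega$ is parallel. But $\partial^2H$ is a derivative of a periodic function and has
mean zero, so $\lambda=0$ and $W^+=0$. On the level of forms, for any $H$,
\begin{equation}\label{eq:pw-prim}
 \lambda\mu=-\tfrac14\,\partial^2H\;dt\wedge du\wedge p\wedge q
 =d\bigl(-\tfrac14\,\partial H\;dt\wedge du\wedge q\bigr).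
\end{equation}
This argument is tied to the coordinates and to one kind of quotient. To make it intrinsic we
must recognize the factors of the primitive. Put
\[
 f=-\tfrac12\,\sigma\wedge q .
\]
It is self-dual and null, and $\langle\omega,f\rangle=-1$. Since
$\nabla q=\partial H\,dt\otimes dt$ and $H_xdx+H_ydy=\partial H\,p+\bar\partial H\,q$,
\[
 \nabla f=-\tfrac12\,\partial H\;dt\otimes\bigl(-\tfrac12\,p\wedge q+\sigma\wedge dt\bigr)
 =-\eta\otimes h,\qquad
 \eta=\tfrac12\,\partial H\,dt,\quad h=-dt\wedge\sigma-\tfrac12\,p\wedge q .
\]
The primitive in \eqref{eq:pw-prim} is $\eta\wedge f$. So it is built from a null self-dual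
companion $f$ of $\omega$, normalized against $\omega$, and from the $1$-form $\eta$ that
measures the failure of $f$ to be parallel. Both can be sought on any manifold with a parallel
null self-dual form $\omega$.

\subsection{The formula does not give \texorpdfstring{$\lambda=0$}{lambda = 0}}\label{sec:sharp}
On $T^4=\mathbb R^4/\mathbb Z^4$ take $H=\cos2\pi x$. Then
$\lambda=\frac12\partial^2H=\frac18H''$, which has mean zero but is not zero; so the
conclusion $\int_M\lambda\,\mathrm{vol}=0$ of Theorem~\ref{thm:formula} cannot be strengthened
to $\lambda=0$. By \eqref{eq:pw-R}, $R=\frac12H''\,(dt\wedge dx)\otimes(dt\wedge dx)$ with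
$dt\wedge dx=\frac12(\omega+\omega')$ parallel, so $\nabla R\not\equiv0$. Hence in
Theorem~\ref{thm:main} the assumption $\nabla W=0$ cannot be replaced by the existence of a
parallel null self-dual $2$-form with $W^+\not\equiv0$.

\section{The integral formula}\label{sec:formula}

Let $\omega$ be as in Theorem~\ref{thm:formula}. Being parallel and nonzero on a connected
manifold, it vanishes nowhere. The first task is to find the companion $f$ \emph{globally},
with no topological obstruction. The condition $\langle\omega,f\rangle=-1$ is affine in $f$, so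
it can be solved globally with a partition of unity. The condition $\langle f,f\rangle=0$ is not
affine, but it can be achieved afterwards by adding a multiple of $\omega$.

\begin{lemma}\label{lem:triple}
Let $\omega$ be a smooth nowhere zero null section of $\Lambda^+$. There is a smooth global
section $f$ of $\Lambda^+$ with $\langle f,f\rangle=0$ and $\langle\omega,f\rangle=-1$. For
$h=[\omega,f]$ we have
\begin{equation}\label{eq:triple}
 [h,\omega]=2\omega,\qquad \langle h,\omega\rangle=\langle h,f\rangle=0,\qquad
 \langle h,h\rangle=-2 .
\end{equation}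
In particular $\omega,h,f$ form a basis of $\Lambda^+$ at each point, and $\mathbb Ch$ is the
orthogonal complement of $\{\omega,f\}$ in $\Lambda^+$.
\end{lemma}

\begin{proof}
As $\langle\,,\rangle$ is nondegenerate on $\Lambda^+$ and $\omega$ has no zeros, there are local
sections $\xi$ with $\langle\omega,\xi\rangle=-1$, and a partition of unity gives
a global such $\xi$. Put $f=\xi+\frac12\langle\xi,\xi\rangle\,\omega$. Then
$\langle\omega,f\rangle=-1$, as $\omega$ is null, and
$\langle f,f\rangle=\langle\xi,\xi\rangle+\langle\xi,\xi\rangle\langle\xi,\omega\rangle=0$.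

By Lemma~\ref{lem:quaternions}(i), $\omega^2=f^2=0$ and $\omega f+f\omega=\mathrm{Id}$. Hence
$\omega f\omega=\omega(\mathrm{Id}-\omega f)=\omega$ and similarly $f\omega f=f$. With
$h=\omega f-f\omega$ this gives $h\omega=\omega f\omega=\omega$, $\omega h=-\omega f\omega=-\omega$
and $hf=-f\omega f=-f$. So $[h,\omega]=2\omega$ and
$h^2=h\omega f-hf\omega=\omega f+f\omega=\mathrm{Id}$, which means $\langle h,h\rangle=-2$. By
Lemma~\ref{lem:quaternions}(iii),
$\langle h,f\rangle=\langle[\omega,f],f\rangle=\langle\omega,[f,f]\rangle=0$, and
$\langle h,\omega\rangle=0$ likewise. The Gram matrix of $\omega,h,f$ is nondegenerate, which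
gives the last statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:formula}]
Lemma~\ref{lem:parallel-form} with $\chi=\omega$ gives $s=0$, because
$\langle\omega,\omega\rangle=0$, and
\begin{equation}\label{eq:Omega}
 W^+=A=\lambda\,\omega\otimes\omega,\qquad
 \Omega^+=(\lambda\omega+\zeta)\otimes\omega,\qquad \zeta\in\Lambda^-,
\end{equation}
with $\lambda$ and $\zeta$ smooth. The form $\zeta$ carries the trace-free Ricci tensor, over
which we have no control. Take $f$ and $h$ as in Lemma~\ref{lem:triple}.

\smallskip\noindent\emph{One $1$-form describes the frame.} The functions $\langle f,f\rangle$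
and $\langle\omega,f\rangle$ are constant and $\omega$ is parallel, so $\nabla_vf$ is orthogonal
to $f$ and to $\omega$. By Lemma~\ref{lem:triple} it is a multiple of $h$, so there is a smooth
global complex $1$-form $\eta$ with
\begin{equation}\label{eq:nabla-f}
 \nabla f=-\eta\otimes h .
\end{equation}
Applying $\nabla$ to $h=[\omega,f]$ and using $[h,\omega]=2\omega$,
\begin{equation}\label{eq:nabla-h}
 \nabla_vh=[\omega,\nabla_vf]=-\eta(v)[\omega,h]=2\eta(v)\,\omega .
\end{equation}

\smallskip\noindent\emph{Two consequences.} Since $\nabla$ is torsion-free, $df$ is the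
antisymmetrization of $\nabla f$; by \eqref{eq:nabla-f}, $df=-\eta\wedge h$, and therefore
\begin{equation}\label{eq:eta-df}
 \eta\wedge df=0 .
\end{equation}
Next, $\omega$ is parallel, so \eqref{eq:nabla-h} gives
$R(v,w)\cdot h=2\,d\eta(v,w)\,\omega$. By \eqref{eq:ricci-id} and \eqref{eq:Omega} the left side
is $(\lambda\omega+\zeta)(v,w)[\omega,h]=-2(\lambda\omega+\zeta)(v,w)\,\omega$. Hence
\begin{equation}\label{eq:d-eta}
 d\eta=-(\lambda\omega+\zeta).
\end{equation}

\smallskip\noindent\emph{Conclusion.} To extract $\lambda$ from \eqref{eq:d-eta} we wedge with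
$f$: by \eqref{eq:wedge} this kills the
unknown $\zeta$, and $\omega\wedge f=\langle\omega,f\rangle\mu=-\mu$. Although $f$ need not be
closed, its derivative is divisible by the very form $\eta$, so \eqref{eq:eta-df} removes the
error:
\begin{equation}\label{eq:primitive}
 d(\eta\wedge f)=d\eta\wedge f-\eta\wedge df
 =-\lambda\,\omega\wedge f-\zeta\wedge f=\lambda\,\mu .
\end{equation}
Since $\mu$ is $\mathrm{vol}$ or $i\,\mathrm{vol}$, the form $\lambda\,\mathrm{vol}$ is exact. On
a compact $M$, Stokes' theorem for real and imaginary parts gives
$\int_M\lambda\,\mathrm{vol}=0$.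
\end{proof}

\section{Parallel self-dual Weyl tensor}\label{sec:parallel}

We now find the parallel form behind a parallel $W^+$. By the Ricci identity and
\eqref{eq:ricci-id}, $\nabla W^+=0$ implies that at each point $\Omega^+$ takes values in the
stabilizer
\[
 \mathfrak h=\{x\in\Lambda^+:\ x\cdot W^+=0\},\qquad
 x\cdot(\alpha\otimes\beta)=[x,\alpha]\otimes\beta+\alpha\otimes[x,\beta] .
\]
The key point is that, where $W^+\ne0$, this is at most a line.

\begin{lemma}\label{lem:stabilizer}
Let $w\ne0$ be a symmetric trace-free element of $\Lambda^+\otimes\Lambda^+$ at a point, and let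
$\mathfrak h\subset\Lambda^+$ be its stabilizer. If $0\ne\psi\in\mathfrak h$, then
$w=a\bigl(\psi\otimes\psi-\frac13\langle\psi,\psi\rangle I_+\bigr)$ for some $a\neq0$, and
$\mathfrak h=\mathbb C\psi$.
\end{lemma}

\begin{proof}
Let $N=\operatorname{ad}\psi$, which is skew-adjoint on $\Lambda^+$, and nonzero by
Lemma~\ref{lem:quaternions}(iv). We show that $w$ is a polynomial in $N$. As endomorphisms,
$\psi\cdot w=[N,w]$: for $w=\alpha\otimes\beta$,
\[
 [N,w]y=\langle\alpha,y\rangle[\psi,\beta]-\langle\alpha,[\psi,y]\rangle\beta
 =\langle\alpha,y\rangle[\psi,\beta]+\langle[\psi,\alpha],y\rangle\beta .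
\]
So $w$ commutes with $N$. To compute $N^2$, note that
$\psi x\psi=-\langle\psi,x\rangle\psi-\psi^2x$ and
$\psi^2=-\frac12\langle\psi,\psi\rangle\mathrm{Id}$ by Lemma~\ref{lem:quaternions}(i), so
\[
 [\psi,[\psi,x]]=\psi^2x-2\psi x\psi+x\psi^2=4\psi^2x+2\langle\psi,x\rangle\psi
 =2\langle\psi,x\rangle\psi-2\langle\psi,\psi\rangle x,
\]
that is, $N^2=2(\psi\otimes\psi-\langle\psi,\psi\rangle I_+)$.

The endomorphisms $I_+,N,N^2$ are linearly independent. Indeed, in a relation
$\rho I_++bN+cN^2=0$ the skew-adjoint part gives $b=0$, since $N\ne0$; then $c\,\psi\otimes\psi$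
is a multiple of $I_+$, so $c=0$ by rank, and $\rho=0$. Thus the minimal polynomial of $N$ has
degree $3=\dim\Lambda^+$, so $N$ has a cyclic vector and every endomorphism commuting with $N$ is
a polynomial in $N$. We get $w=\rho I_++bN+cN^2$. As $w$ is self-adjoint, $b=0$, and as $w$ is
trace-free and nonzero it has the stated form, with $a=2c\ne0$.

Finally let $x\in\mathfrak h$. Since $I_+$ is invariant,
$0=x\cdot w=a([x,\psi]\otimes\psi+\psi\otimes[x,\psi])$. As $\psi\ne0$, this forces
$[x,\psi]=0$, and $x\in\mathbb C\psi$ by Lemma~\ref{lem:quaternions}(iv).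
\end{proof}

\begin{proposition}\label{prop:chi}
Let $(M,g)$ be connected and oriented with $\nabla W^+=0$ and $W^+\not\equiv0$. Then $s$ is
constant, and near every point $A=W^+-\frac s{12}I_+=\chi\otimes\chi$ for a smooth parallel
nowhere zero section $\chi$ of $\Lambda^+$, unique up to sign, with
$\langle\chi,\chi\rangle=-\frac s4$. Hence exactly one of the following holds on all of $M$:
\begin{itemize}
\item[\textup{(N)}] $s=0$, the local forms $\chi$ are null, and $W^+=\chi\otimes\chi$;
\item[\textup{(D)}] $s\ne0$, the local forms $\chi$ are not null, and with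
$\psi=\chi/\sqrt{-s/4}$, for a fixed complex square root, we have $\langle\psi,\psi\rangle=1$ and
$W^+=-\frac s4\bigl(\psi\otimes\psi-\frac13I_+\bigr)$.
\end{itemize}
\end{proposition}

\begin{proof}
Being parallel, $W^+$ vanishes nowhere. At a given point, $\Omega^+\in\Lambda^2\otimes\mathfrak h$,
so $A\in\Lambda^+\otimes\mathfrak h$. If $\mathfrak h=0$, then $A=0$ and its trace-free part
$W^+$ vanishes, which is excluded. So $\mathfrak h=\mathbb C\psi_0$ by
Lemma~\ref{lem:stabilizer}, and since $A$ is symmetric, $A=b\,\psi_0\otimes\psi_0$ with
$b\,\langle\psi_0,\psi_0\rangle=\operatorname{tr}A=-\frac s4$. Taking the trace-free part,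
$W^+=b(\psi_0\otimes\psi_0-\frac13\langle\psi_0,\psi_0\rangle I_+)$ and $b\ne0$. This gives
\[
 \operatorname{tr}\bigl((W^+)^2\bigr)
 =b^2\langle\psi_0,\psi_0\rangle^2\bigl(1-\tfrac23+\tfrac13\bigr)=\tfrac23\cdot\tfrac{s^2}{16}
 =\tfrac{s^2}{24}.
\]
The left side is constant on $M$ because $W^+$ is parallel, so the continuous real function $s$
is constant on the connected manifold $M$. Consequently $A$ is parallel, and it has rank one
everywhere.

Near a given point choose a smooth section $\alpha$ of $\Lambda^+$ for which
$\langle A\alpha,\alpha\rangle$ has no zeros, and a branch of its square root. Then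
$\chi=A\alpha/\sqrt{\langle A\alpha,\alpha\rangle}$ is smooth, and pointwise
$A=b\,\psi_0\otimes\psi_0$ gives
$\chi\otimes\chi=b^2\langle\psi_0,\alpha\rangle^2\,\psi_0\otimes\psi_0/
(b\,\langle\psi_0,\alpha\rangle^2)=A$. Clearly $\chi$ is unique up to sign, and
$\langle\chi,\chi\rangle=\operatorname{tr}A=-\frac s4$. From $\nabla A=0$ we get
$\nabla_v\chi\otimes\chi+\chi\otimes\nabla_v\chi=0$, so $\nabla_v\chi=0$. The formulas in (N) and
(D) follow from \eqref{eq:A}.
\end{proof}

In case (D) the form $\chi$ is invertible as an endomorphism, since $\chi^2=\frac s8\mathrm{Id}$.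
This is what makes a local argument possible.

\begin{proposition}\label{prop:D}
In case \textup{(D)} of Proposition~\ref{prop:chi}, if $\nabla W=0$, then $\nabla R=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:parallel-form}, $Z^+=\varphi\otimes\chi$ locally, with $\varphi$ in
$\Lambda^-$, so $\mathrm{Ric}_0=2\varphi\chi$ by Lemma~\ref{lem:blocks}. Since $\chi$ is parallel
and $s$ constant, $\nabla_v\mathrm{Ric}=2\varphi_v\chi$ with
$\varphi_v=\nabla_v\varphi\in\Lambda^-$.

Recall that, by the contracted second Bianchi identity in dimension four, the divergence of $W$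
is a nonzero constant multiple of $(\nabla_vS)(x,y)-(\nabla_xS)(v,y)$, where
$S=\mathrm{Ric}-\frac s6g$. Here $\nabla W=0$ and $s$ is constant, so
$(\nabla_v\mathrm{Ric})x=(\nabla_x\mathrm{Ric})v$. Since $\chi$ commutes with $\Lambda^-$, this
reads $\chi\varphi_vx=\chi\varphi_xv$, and as $\chi$ is invertible, $\varphi_vx=\varphi_xv$ for
all $v,x$. So the trilinear form $T(v,x,y)=g(\varphi_vx,y)$ is symmetric in $v,x$ and skew in
$x,y$, and such a form vanishes:
\[
 T(v,x,y)=-T(v,y,x)=-T(y,v,x)=T(y,x,v)=T(x,y,v)=-T(x,v,y)=-T(v,x,y).
\]
Thus $\varphi_v=0$ for all $v$, and $\nabla\mathrm{Ric}=0$. As $R$ is an algebraic expression in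
$W$, $\mathrm{Ric}$ and $g$, all parallel, $\nabla R=0$.
\end{proof}

\section{Compact manifolds}\label{sec:compact}

\begin{proposition}\label{prop:noN}
On a compact connected oriented pseudo-Riemannian $4$-manifold with $\nabla W^+=0$ and
$W^+\not\equiv0$, case \textup{(N)} of Proposition~\ref{prop:chi} cannot occur.
\end{proposition}

\begin{proof}
In case (N) the two elements $\pm\chi_x$ of $\Lambda^+_x$ with
$\chi_x\otimes\chi_x=W^+_x$, for all $x\in M$, form a two-fold covering of
$M$. A connected component $\hat M$ of it covers $M$ once or twice, so it is compact, and it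
inherits metric and orientation. On $\hat M$ there is a tautological global parallel nonzero null
self-dual form $\omega$ with $W^+=\omega\otimes\omega$, so $\lambda=1$ in
Theorem~\ref{thm:formula}. By \eqref{eq:primitive}, $\mu=d(\eta\wedge f)$ on $\hat M$, and
$\int_{\hat M}\mu=0$ by Stokes' theorem. But $\mu$ is $\mathrm{vol}$ or $i\,\mathrm{vol}$, a
contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M$ be compact and connected with $\nabla W=0$ and $W\not\equiv0$. We show $\nabla R=0$. This
is a local statement, and the hypotheses pass to the orientation double covering if $M$ is not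
orientable; so we may assume that $M$ is oriented. As $\Lambda^\pm$ are parallel, so are $W^+$ and
$W^-$. Reversing the orientation if necessary, $W^+\not\equiv0$. By Proposition~\ref{prop:noN}
we are in case (D), and Proposition~\ref{prop:D} gives $\nabla R=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:half}]
Let $\nabla W^+=0$ and $W^+\not\equiv0$. By Propositions~\ref{prop:noN} and~\ref{prop:chi}, case
(D) holds: $s$ is a nonzero constant, and there are local parallel forms $\psi$ with
$\langle\psi,\psi\rangle=1$, determined by $W^+$ up to sign. The pairs $\pm\psi$ form a two-fold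
covering of $M$. If it is disconnected, $\psi$ exists globally on $M$; otherwise it exists on
this covering.

Conversely, let $s$ be a nonzero constant and $\psi$ a parallel self-dual form with
$\langle\psi,\psi\rangle=1$ on $M$ or a two-fold covering. The conclusion is local, so we may work
where $\psi$ is defined. Lemma~\ref{lem:parallel-form} with $\chi=\psi$ gives $b=-\frac s4$ and
$W^+=-\frac s4(\psi\otimes\psi-\frac13I_+)$. This is parallel, and nonzero because
$\psi\otimes\psi$ has rank one and $I_+$ rank three. Compactness is not used here.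
\end{proof}

\begin{corollary}\label{cor:symmetric}
A compact connected pseudo-Riemannian $4$-manifold with $\nabla W=0$ is conformally flat, or it is
locally symmetric with $s\ne0$ and, on a finite covering, has a parallel non-null (complex)
self-dual or anti-self-dual $2$-form. In particular, no compact locally symmetric $4$-manifold has
$W\ne0$ and $s=0$.
\end{corollary}

\begin{proof}
Let $W\not\equiv0$. Then $\nabla R=0$ by Theorem~\ref{thm:main}. On an oriented covering of degree
at most two, oriented so that $W^+\not\equiv0$, Theorem~\ref{thm:half} gives $s\ne0$ and the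
parallel form $\psi$, after a further covering of degree at most two. The last claim follows
because local symmetry implies $\nabla W=0$.
\end{proof}

\begin{remark}
By a $4$-dimensional Cahen--Wallach space we mean $\mathbb R^4$ with a metric \eqref{eq:pw} for
which $\varepsilon=1$ and $H$ is a nondegenerate quadratic form in $(x,y)$ with constant
coefficients. By \eqref{eq:pw-R} such a metric satisfies $\nabla R=0$ and $s=0$, and by
\eqref{eq:dd} it is conformally flat only if $H$ is a multiple of $x^2+y^2$. So
Corollary~\ref{cor:symmetric} shows that no compact manifold is locally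
isometric to a $4$-dimensional Cahen--Wallach space that is not conformally flat.
\end{remark}

\begin{thebibliography}{9}
\bibitem{Roter}
\emph{Witold Roter (1932--2015)},
\url{https://www.impan.pl/shop/publication/transaction/download/product/111251}.
\end{thebibliography}

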